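\title{Optimal Gaussian partitions need not exist}

\begin{abstract}
Given $r$ jointly Gaussian vectors $X_1,\dots,X_r$ with covariances $V_{ij}I_n$, one partitions Gaussian space $r$ times into $q$ parts of prescribed measures so as to maximize an expected payoff $\mathbb E\,H(f_1(X_1),\dots,f_r(X_r))$; the dimension $n$ is free. We show that the supremum need not be a maximum. For an explicit example with $r=3$ and $q=4$ the supremum equals $1$ and is approached already with $n=1$, but it is attained in no finite dimension and not in infinite dimension. The example rests on a rigidity property of rounding along a linear relation between the $X_i$. We also determine the covariance matrices for which this can happen in infinite dimension: the supremum is attained at $n=\infty$ for all payoffs and part sizes if and only if the variables $X_i$, after identifying those that are equal up to sign, are linearly independent.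
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{Gaussian partitions}

Let $q,r\ge1$ be integers and $[q]=\{1,\dots,q\}$. The data of the problem are
\begin{itemize}
\item a payoff function $H:[q]^r\to\mathbb R$;
\item part sizes $m=(m_{i,a})_{i\in[r],\,a\in[q]}$ with $m_{i,a}\ge0$ and $\sum_a m_{i,a}=1$ for each $i$;
\item a positive semidefinite $r\times r$ matrix $V$ with $V_{ii}=1$ for all $i$.
\end{itemize}
Let $n\in\mathbb N\cup\{\infty\}$, where $\mathbb R^\infty$ means $\mathbb R^{\mathbb N}$ with the product $\sigma$-field, and let $\gamma=\gamma_n$ be the standard Gaussian measure on $\mathbb R^n$, the law of independent $N(0,1)$ coordinates. We write $x^{(\nu)}$ for the $\nu$-th coordinate of $x$. Let $X_1,\dots,X_r$ be random elements of $\mathbb R^n$ whose \emph{coordinate blocks} $(X_1^{(\nu)},\dots,X_r^{(\nu)})$ are independent with law $N(0,V)$. Each $X_i$ has law $\gamma$, and for finite $n$ the vectors are centered and jointly Gaussian with $\mathrm{Cov}[X_i,X_j]=V_{ij}I_n$.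

A family of measurable functions $f_1,\dots,f_r:\mathbb R^n\to[q]$ is \emph{admissible} if $\gamma(f_i=a)=m_{i,a}$ for all $i$ and $a$. Its \emph{value} is $\mathbb E\,H(f_1(X_1),\dots,f_r(X_r))$, and
\[
M(H,m,V)=\sup\big\{\text{values of admissible families in dimension } n\ :\ n\in\mathbb N\big\}.
\]
One may picture $r$ players who cannot communicate. Player $i$ sees $X_i$, announces the label $f_i(X_i)$, and must use the label $a$ with probability exactly $m_{i,a}$; the team is paid $H$. The matrix $V$ says how strongly the observations are tied together, and $n$ is the number of independent samples available. A function may ignore coordinates, so the best value in dimension $n$ is nondecreasing in $n$, and $M$ is its limit as $n\to\infty$.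

The question posed in \cite{slides} is whether this supremum is a maximum, and whether it is obtained in a finite dimension. We separate the two parts.
\begin{itemize}
\item[(Q1)] Is there an admissible family of value $M(H,m,V)$ when $n=\infty$ is also allowed?
\item[(Q2)] Is there an admissible family of value $M(H,m,V)$ for some finite $n$?
\end{itemize}
A family in finite dimension is also a family on $\mathbb R^{\mathbb N}$. So (Q1) asks exactly for attainment at $n=\infty$, and a counterexample to (Q1) is a counterexample to (Q2).

\subsection{What one would guess}\label{sec:guess}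

The two extreme cases are immediate. If $V$ is the identity, the labels are independent and every admissible family has the same value. If $V_{ij}=\pm1$ for all $i,j$, then $X_i=\epsilon_iX_1$ with signs $\epsilon_i$, and the value depends only on the law of the $[q]^r$-valued variable $(f_i(\epsilon_iX_1))_i$. This law ranges over the polytope of laws on $[q]^r$ with marginals $m$, since any such law is the image of $\gamma_1$ under a measurable map $\mathbb R\to[q]^r$. A linear functional on a polytope has a maximum, so $M$ is attained with $n=1$.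

Between the extremes one expects a compactness argument. Take $r=2$, $V_{12}=\rho$ with $|\rho|<1$, and a fixed finite $n$. The value is $\sum_{a,b}H(a,b)\langle \mathbf 1_{\{f_1=a\}},T_\rho\mathbf 1_{\{f_2=b\}}\rangle$, where $T_\rho\psi(x)=\mathbb E\,\psi(\rho x+\sqrt{1-\rho^2}\,\eta)$ with $\eta\sim\gamma_n$. This operator acts as $\rho^d$ on the finite-dimensional space of Hermite polynomials of degree $d$, so it is compact on $L^2(\gamma_n)$. Along a subsequence of a maximizing sequence the indicators converge weakly to functions $\varphi_{i,a}\ge0$ with $\sum_a\varphi_{i,a}=1$ and means $m_{i,a}$, and the value passes to the limit because $T_\rho$ turns weak convergence into norm convergence. The limit is a randomized rule rather than a partition, but randomization can be removed (Lemma \ref{lem:purify}). So the best value in each fixed finite dimension is attained, and the natural guess is that (Q1) has a positive answer.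

Compactness can be lost in two ways. First, the functions may move to fresh coordinates. On $\mathbb R^{\mathbb N}$ the indicators $\varphi_j=\mathbf 1\{x^{(j)}>0\}$ tend weakly to $\frac12$, while $\langle\varphi_j,T_\rho\varphi_j\rangle$ does not depend on $j$ and exceeds $\frac14$ for $\rho>0$. This loss is apparent only: one renames the coordinates. Second, the functions may oscillate faster and faster, as $\lceil\lambda x\rceil \bmod q$ does when $\lambda\to\infty$. If each observation carries some noise of its own, the players cannot coordinate fast oscillations, and nothing is gained from them. If the observations satisfy an exact linear relation, they can. Our results say that the first loss can always be repaired and the second cannot.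

\subsection{Results}

Both questions have a negative answer, by a single example.

\begin{theorem}\label{thm:A}
Let $r=3$, $q=4$, identify $[4]$ with $\mathbb Z_4$, and let
\[
V=\begin{pmatrix}1&0&-\frac1{\sqrt2}\\[2pt]0&1&-\frac1{\sqrt2}\\[2pt]-\frac1{\sqrt2}&-\frac1{\sqrt2}&1\end{pmatrix},\qquad m_{i,a}=\tfrac14,
\]
\[
H(a_1,a_2,a_3)=\mathbf 1\{a_1+a_2+a_3\in\{1,2\}\bmod 4\}.
\]
Then $M(H,m,V)=1$, and this value is approached already with $n=1$. It is attained for no finite $n$ and not for $n=\infty$.
\end{theorem}

Here $X_1,X_2$ are independent and $X_3=-(X_1+X_2)/\sqrt2$; the matrix $V$ is positive semidefinite and singular. Theorem \ref{thm:A} is the case $s=3$, $q=4$, $c=(1,1,\sqrt2)$ of the following statement, the assertion about $n=1$ being part of Proposition \ref{prop:M1}.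

\begin{theorem}\label{thm:Aprime}
Let $S\subset[r]$, $|S|=s\ge3$, be such that $\sum_{i\in S}c_iX_i=0$ with all $c_i\ne0$, while any $s-1$ of the $X_i$, $i\in S$, have nonsingular covariance matrix. Let $q\ge3s-5$, identify $[q]$ with $\mathbb Z_q$, let $m_{i,a}=1/q$, and let
\[
H(a)=\mathbf 1\Big\{\sum_{i\in S}a_i\in\{1,\dots,s-1\}\bmod q\Big\}.
\]
Then $M(H,m,V)=1$, and $M$ is attained neither in finite dimension nor for $n=\infty$.
\end{theorem}

A linear relation among at least three variables is the only obstruction at $n=\infty$. Write $i\sim j$ if $V_{ij}=\pm1$, that is, if $X_i=\pm X_j$. This is an equivalence relation; let $W$ be the submatrix of $V$ on one representative per class.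

\begin{theorem}\label{thm:B}
If $W$ is nonsingular, then for all $q,H,m$ the supremum $M(H,m,V)$ is attained at $n=\infty$.
\end{theorem}

\begin{theorem}\label{thm:C}
For fixed $V$, the supremum is attained at $n=\infty$ for all $q,H,m$ if and only if $W$ is nonsingular.
\end{theorem}

\begin{proof}
One direction is Theorem \ref{thm:B}. Let $W$ be singular. Then the variables $X_i^{(1)}$, with $i$ running over the representatives, are linearly dependent; let $S$ be a minimal dependent set, with relation $\sum_{i\in S}c_iX_i=0$. It has size $s\ge3$: size $1$ is excluded by $V_{ii}=1$, and size $2$ would give $X_i=\pm X_j$ for two different representatives, because both have variance $1$. By minimality all $c_i$ are nonzero and any $s-1$ members of $S$ are linearly independent. Theorem \ref{thm:Aprime} applies with $q=3s-5$.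
\end{proof}

For $r\le2$ the matrix $W$ is $(1)$ or a $2\times2$ correlation matrix with off-diagonal entry of modulus less than $1$. So (Q1) always has a positive answer for $r\le2$, and $r=3$ is the smallest number of players for which attainment fails. Attainment also fails for binary functions, $q=2$ (Corollary \ref{cor:binary}). Whether (Q2) has a positive answer for all $(H,m)$ when $W$ is nonsingular is not settled here; for $W=(1)$ it does, as we saw in Section \ref{sec:guess}.

Section \ref{sec:model} shows that $M=1$ in Theorem \ref{thm:Aprime} and explains the non-attainment on a model problem. Section \ref{sec:gauss} collects four facts on Gaussian measures, Section \ref{sec:nonattain} proves non-attainment, and Section \ref{sec:attain}, which is independent of the others, proves Theorem \ref{thm:B}.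

\section{Rounding along a linear relation}\label{sec:model}

In the setting of Theorem \ref{thm:Aprime} we relabel so that $S=\{1,\dots,s\}$. The other players do not affect the payoff; they use arbitrary functions with uniform law and are not mentioned again.

\subsection{The supremum is one}

If real numbers $y_1,\dots,y_s$ sum to zero and none is an integer, then
\[
\sum_i\lceil y_i\rceil=\sum_i(\lceil y_i\rceil-y_i)
\]
is an integer in the open interval $(0,s)$, so it lies in $\{1,\dots,s-1\}$. The payoff $H$ rewards exactly this window.

\begin{proposition}\label{prop:M1}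
In the setting of Theorem \ref{thm:Aprime}, the supremum of the values of admissible families with $n=1$ equals $1$. In particular $M=1$.
\end{proposition}

\begin{proof}
Since $H\le1$, it suffices to approach $1$. Let $n=1$, $\lambda>0$ and $f_i^\lambda(x)=\lceil\lambda c_ix\rceil\bmod q$. The numbers $y_i=\lambda c_iX_i$ sum to zero and are almost surely not integers, so $H(f^\lambda_1(X_1),\dots)=1$ a.s. The family need not be admissible, but it is nearly so. For each integer $j\ne0$,
\[
\mathbb E\,e^{2\pi \mathrm i j\lambda c_iX_i/q}=e^{-2\pi^2j^2\lambda^2c_i^2/q^2}\to0\qquad(\lambda\to\infty),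
\]
so $\lambda c_iX_i\bmod q$ converges in law to the uniform law on $\mathbb R/q\mathbb Z$, and $\varepsilon_{i,\lambda}=\frac12\sum_a|\gamma(f_i^\lambda=a)-1/q|$ tends to $0$. As $\gamma_1$ has no atoms, we can move a set of measure $\varepsilon_{i,\lambda}$ from the parts that are too large to those that are too small and make $f_i^\lambda$ exactly uniform. The corrected family is admissible and has value at least $1-\sum_i\varepsilon_{i,\lambda}$.
\end{proof}

A family of value $1$ satisfies the window constraint almost surely. Non-attainment will follow from two facts: the only ways to satisfy the constraint almost surely are roundings of linear forms, and a rounded Gaussian is never exactly uniform modulo $q$. We first prove the rigidity in the simplest setting.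

\subsection{A model problem}

The tool that produces a linear form is Hyers' observation that a nearly additive function is close to an additive one.

\begin{lemma}\label{lem:hyers}
Let $\mathcal T$ be a real normed space and $b:\mathcal T\to\mathbb R$ a function that is bounded on some ball around $0$ and satisfies $|b(t+u)-b(t)-b(u)|\le B$ for all $t,u$. Then there is a continuous linear functional $\lambda$ on $\mathcal T$ with $|b(t)-\lambda(t)|\le B$ for all $t$.
\end{lemma}

\begin{proof}
The hypothesis with $u=t$ gives $|2^{-p-1}b(2^{p+1}t)-2^{-p}b(2^pt)|\le B2^{-p-1}$. So $\lambda(t)=\lim_p2^{-p}b(2^pt)$ exists and $|b(t)-\lambda(t)|\le\sum_{p\ge0}B2^{-p-1}=B$. Applying the hypothesis to $2^pt,2^pu$ and dividing by $2^p$ shows that $\lambda$ is additive. Let $|\lambda|\le B'$ on the ball of radius $\delta$. For $|t|<\delta/j$ we get $|\lambda(t)|=|\lambda(jt)|/j\le B'/j$, so $\lambda$ is continuous at $0$, hence everywhere. An additive function is $\mathbb Q$-linear, and a continuous $\mathbb Q$-linear function is linear.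
\end{proof}

Take $s=3$ and $n=1$, use the variables $c_iX_i$, whose sum is zero, and simplify in two ways: the functions have values in $\mathbb Z$ rather than $\mathbb Z_4$, and the constraint holds at every point.

\begin{proposition}\label{prop:model}
Let $F_1,F_2,F_3:\mathbb R\to\mathbb Z$ be bounded on bounded sets and satisfy $F_1(x)+F_2(y)+F_3(z)\in\{1,2\}$ whenever $x+y+z=0$. Then there are $\lambda,\alpha\in\mathbb R$ with $\lambda x+\alpha\le F_1(x)\le\lambda x+\alpha+1$ for all $x$.
\end{proposition}

\begin{proof}
\emph{Increments.} Compare the triples $(x+t,y,z)$ and $(x,y+t,z)$ with $z=-x-y-t$. The term $F_3(z)$ cancels, and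
\[
\big|[F_1(x+t)-F_1(x)]-[F_2(y+t)-F_2(y)]\big|\le1\qquad\text{for all }x,y,t.
\]
Since $x$ and $y$ are unrelated, the increment of $F_1$ over a step $t$ is, up to $1$, the number $b(t)=F_2(t)-F_2(0)$, wherever the step starts. The same holds for $F_3$ by symmetry.

\emph{Linearization.} Writing $F_1(t+u)-F_1(0)=[F_1(t+u)-F_1(t)]+[F_1(t)-F_1(0)]$ gives $|b(t+u)-b(t)-b(u)|\le3$. By Lemma \ref{lem:hyers}, $|b(t)-\lambda t|\le3$ for some $\lambda$. So the functions $e_i(x)=F_i(x)-\lambda x$ are bounded, and $e_1(x)+e_2(y)+e_3(z)\in\{1,2\}$ whenever $x+y+z=0$.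

\emph{Widths.} Let $\alpha_i=\inf e_i$, $\beta_i=\sup e_i$, $w_i=\beta_i-\alpha_i$. Two of the three variables are free. Choosing $x,y$ with $e_1(x),e_2(y)$ near their suprema gives $\beta_1+\beta_2+\alpha_3\le2$; choosing them near the infima gives $\alpha_1+\alpha_2+\beta_3\ge1$. Hence $w_1+w_2-w_3\le1$. Exchanging the indices $2$ and $3$, $w_1+w_3-w_2\le1$. The sum of the two inequalities is $w_1\le1$, which is the claim with $\alpha=\alpha_1$.
\end{proof}

If $\lambda=0$, then $F_1$ takes at most two values. If $\lambda\neq0$, then $F_1(x)=\lceil\lambda x+\alpha\rceil$ except at the points where $\lambda x+\alpha$ is an integer. In the second case the following lemma excludes a uniform law modulo $q$.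

\begin{lemma}\label{lem:theta}
Let $Y\sim N(\alpha,\sigma^2)$ with $\sigma>0$, and let $q\ge3$. Then $\lceil Y\rceil\bmod q$ is not uniformly distributed on $\mathbb Z_q$.
\end{lemma}

\begin{proof}
Let $\vartheta$ be the density of $Y\bmod q$ on the circle $\mathbb R/q\mathbb Z$. Its Fourier coefficients are $\mathbb E\,e^{-2\pi\mathrm ijY/q}=p^{j^2}e^{-2\pi\mathrm ij\alpha/q}$ with $p=e^{-2\pi^2\sigma^2/q^2}\in(0,1)$. Jacobi's triple product identity states that for $|p|<1$ and $z\ne0$,
\[
\sum_{j\in\mathbb Z}p^{j^2}z^j=\prod_{j\ge1}(1-p^{2j})(1+p^{2j-1}z)(1+p^{2j-1}z^{-1}).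
\]
With $z=e^{2\pi\mathrm i(y-\alpha)/q}$ it gives
\[
\vartheta(y)=\frac1q\sum_{j\in\mathbb Z}p^{j^2}z^j=\frac1q\prod_{j\ge1}(1-p^{2j})\Big(1+2p^{2j-1}\cos\tfrac{2\pi(y-\alpha)}q+p^{4j-2}\Big).
\]
The last factor equals $|1+p^{2j-1}z|^2>0$ and is strictly increasing in the cosine, and the product converges to a positive number. So $\vartheta(y)$ is a strictly increasing function of $\cos\frac{2\pi(y-\alpha)}q$. Let $G(y)=\int_y^{y+1}\vartheta$. Then $G'(y)=\vartheta(y+1)-\vartheta(y)$ has the sign of
\[
\cos\tfrac{2\pi(y+1-\alpha)}q-\cos\tfrac{2\pi(y-\alpha)}q=-2\,\sin\tfrac{2\pi(y+\frac12-\alpha)}q\,\sin\tfrac\pi q .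
\]
Thus $G$ is strictly monotone on each of two complementary half-circles and takes each value at most twice. If $\lceil Y\rceil\bmod q$ were uniform, then $G(a-1)=\mathbb P(\lceil Y\rceil\equiv a)=1/q$ at the $q\ge3$ distinct points $a-1$, $a\in\mathbb Z_q$.
\end{proof}

For $q=2$ the lemma fails: if $\alpha=0$, the reflection $y\mapsto-y$ preserves the law of $Y$ and exchanges the parities of $\lceil y\rceil$.

\begin{remark}\label{rem:window}
The width of the window is critical. Replace $\{1,\dots,s-1\}$ by $\{1,\dots,s\}$ in the definition of $H$; then the value $1$ is attained with $n=1$. Put $\eta=1/(2s)$ and $y_i=\lambda c_iX_i$. For each $i$ cut the line at points $a_j$ with $a_0=-\eta$ and $a_{j+q}=a_j+q$, chosen so that $y_i\bmod q$ falls in each arc $(a_{j-1},a_j]$ with probability exactly $1/q$, and let $F_i=j$ when $y_i\in(a_{j-1},a_j]$. As $\lambda\to\infty$ we have $a_j\to j-\eta$, so $a_j\in[j-2\eta,j]$ for large $\lambda$. Then $F_i-y_i\in(0,1+2\eta)$ a.s., and $\sum_iF_i$ is an integer in $(0,s+1)$. One extra point in the window leaves room to move the cuts; the window of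 Theorem \ref{thm:Aprime} leaves none.
\end{remark}

Three things separate the model problem from Theorem \ref{thm:Aprime}. The functions have values in $\mathbb Z_q$, where ``bounded error'' means nothing, so they must be lifted to $\mathbb Z$. The constraint holds only almost surely, so evaluation at chosen points and the freedom of $s-1$ variables need measure-theoretic substitutes. And for $n=\infty$ the measures tolerate only certain translations. The next section supplies the substitutes.

\section{Four facts on Gaussian measures}\label{sec:gauss}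

Fix $n\in\mathbb N\cup\{\infty\}$. Let $\mathcal T\subset\mathbb R^n$ be the space of finitely supported vectors with the Euclidean norm $|\cdot|$, and $\mathcal T_{\mathbb Q}\subset\mathcal T$ the countable group of those with rational coordinates. As in the model problem we rescale:
\[
U_i=c_iX_i,\qquad \mu_i=\text{law of }U_i,\qquad \sum_{i=1}^sU_i=0 .
\]

Let $E$ be a finite-dimensional real vector space. An \emph{$E$-sequence} is a family $\zeta=(\zeta^{(\nu)})_{\nu}$ of $n$ i.i.d.\ random elements of $E$ whose common law is equivalent to Lebesgue measure on $E$ (same null sets). Two instances occur. If $T\subset[s]$ and $1\le|T|\le s-1$, then $(U_i)_{i\in T}$ is an $\mathbb R^T$-sequence, because its blocks are nondegenerate Gaussians. And $U=(U_1,\dots,U_s)$ is an $E_0$-sequence for $E_0=\{z\in\mathbb R^s:\sum_iz_i=0\}$, because its blocks lie in $E_0$ and have covariance of rank $s-1=\dim E_0$.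

\begin{lemma}[Quasi-invariance]\label{lem:F1}
If $\zeta$ is an $E$-sequence and $h$ a finitely supported sequence in $E$, then $\zeta$ and $\zeta+h$ have equivalent laws.
\end{lemma}

\begin{proof}
If $h$ is supported in the first $L$ blocks, the laws of these blocks before and after the shift are both equivalent to Lebesgue measure on $E^L$, and the remaining blocks are independent of them and unchanged.
\end{proof}

So a statement that holds for $\mu_i$-a.e.\ $x$ also holds at $x+t$ for $\mu_i$-a.e.\ $x$, for each $t\in\mathcal T$; and an almost sure statement about $U$ holds almost surely for $(U_i+h_i)_i$ when $h_i\in\mathcal T$ and $\sum_ih_i=0$. We use this for countably many shifts at a time without further comment.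

\begin{lemma}[Zero--one law]\label{lem:F2}
Let $\zeta$ be an $E$-sequence, $D\subset E$ a countable dense subgroup, and $\varphi$ a measurable function with values in $\mathbb R$ or $\mathbb R/q\mathbb Z$. If $\varphi(\zeta+h)=\varphi(\zeta)$ a.s.\ for every finitely supported sequence $h$ with values in $D$, then $\varphi(\zeta)$ is a.s.\ constant.
\end{lemma}

\begin{proof}
Compose $\varphi$ with a bounded injective Borel map into $\mathbb R^2$ and treat the two coordinates separately; so let $\varphi$ be real and bounded. Fix a finite $L\le n$ and write $\zeta=(x,y)$, with $x\in E^L$ the first $L$ blocks. By Fubini's theorem and countability of $D^L$, for almost every $y$ the function $\varphi_y=\varphi(\cdot,y)$ satisfies $\varphi_y(\cdot+h)=\varphi_y$ Lebesgue-a.e.\ for all $h\in D^L$. The convolution of $\varphi_y$ with a mollifier is continuous and invariant under the dense group $D^L$, hence constant, and these convolutions converge to $\varphi_y$ in $L^1_{\mathrm{loc}}$. So $\varphi_y$ is a.e.\ constant, and $\varphi(\zeta)$ is a.s.\ a function of the blocks beyond $L$. If $n<\infty$,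 take $L=n$. If $n=\infty$, then $\varphi(\zeta)$ is independent of the first $L$ blocks for every $L$, hence of $\zeta$, hence of itself.
\end{proof}

\begin{lemma}[Continuity of translation]\label{lem:F3}
If $\varphi$ is bounded and measurable, then $\|\varphi(\cdot+h)-\varphi\|_{L^1(\gamma)}\to0$ as $|h|\to0$, $h\in\mathcal T$. By rescaling, the same holds for each $\mu_i$.
\end{lemma}

\begin{proof}
Given $\varepsilon>0$, choose a bounded, uniformly continuous $\psi$ depending on finitely many coordinates with $\|\varphi-\psi\|_{L^2(\gamma)}\le\varepsilon$. If $X\sim\gamma$, the law of $X+h$ has density $e^{\langle h,x\rangle-|h|^2/2}$ with respect to $\gamma$, of $L^2(\gamma)$ norm $e^{|h|^2/2}$. By the Cauchy--Schwarz inequality $\|(\varphi-\psi)(\cdot+h)\|_{L^1}\le\varepsilon e^{|h|^2/2}$. Since $\sup|\psi(\cdot+h)-\psi|\to0$, the upper limit of $\|\varphi(\cdot+h)-\varphi\|_{L^1}$ is at most $2\varepsilon$.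
\end{proof}

The last fact replaces the statement that $s-1$ of the variables can be chosen freely. In finite dimension it holds because the joint density is positive; the proof below also covers $n=\infty$, where there is no density with respect to the product of the marginals.

\begin{lemma}[Free choice]\label{lem:F4}
If $T\subset[s]$, $1\le|T|\le s-1$, and $\mu_i(A_i)>0$ for $i\in T$, then $\mathbb P(U_i\in A_i\text{ for all }i\in T)>0$.
\end{lemma}

\begin{proof}
Induction on $|T|$; for $|T|=1$ there is nothing to prove. Let $T=\{1,\dots,p\}$, $p\ge2$. Regressing $U_1^{(\nu)}$ on $U_2^{(\nu)},\dots,U_p^{(\nu)}$ in each block gives $U_1=\sum_{j=2}^p\beta_jU_j+\sigma\eta$ with $\eta\sim\gamma$ independent of $U_2,\dots,U_p$, and $\sigma>0$ because the covariance is nonsingular. Let $\psi(x_2,\dots,x_p)=\gamma\{y:\sum_j\beta_jx_j+\sigma y\in A_1\}$, a version of the conditional probability of $\{U_1\in A_1\}$. Shifting the $x_j$ by elements of $\mathcal T$ amounts to shifting $y$ by an element of $\mathcal T$, so by Lemma \ref{lem:F1} the set $\{\psi>0\}$ is invariant under such shifts. By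 Lemma \ref{lem:F2} it has probability $0$ or $1$, and $\mathbb E\,\psi(U_2,\dots,U_p)=\mu_1(A_1)>0$ excludes $0$. Hence
\[
\mathbb P(U_i\in A_i\text{ for all }i\in T)=\mathbb E\Big[\psi(U_2,\dots,U_p)\prod_{i=2}^p\mathbf 1_{A_i}(U_i)\Big]>0,
\]
since $\psi>0$ a.s.\ and the product equals $1$ with positive probability by the induction hypothesis.
\end{proof}

\section{The value one is not attained}\label{sec:nonattain}

Put $K=s-2\ge1$, so that the hypothesis on $q$ reads $q\ge3K+1\ge4$. For integers $a\le b$ let $[a,b]_q$ be the image of $\{a,\dots,b\}$ in $\mathbb Z_q$. Fix $n\in\mathbb N\cup\{\infty\}$ and suppose that an admissible family has value $1$. With $\tilde f_i(x)=f_i(x/c_i)$, each $\tilde f_i(U_i)=f_i(X_i)$ is uniform on $\mathbb Z_q$ and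
\begin{equation}\label{eq:window}
\sum_{i=1}^s\tilde f_i(U_i)\in[1,s-1]_q\quad\text{a.s.}
\end{equation}
We derive a contradiction along the lines of Proposition \ref{prop:model}. For functions carrying the index $i$, ``a.e.''\ refers to $\mu_i$. If $\varphi$ has finite range, we call $v$ an \emph{essential value} of $\varphi$ if $\mu_i(\varphi=v)>0$. At almost every point $\varphi$ takes an essential value, and by Lemma \ref{lem:F1} the functions $\varphi$ and $\varphi(\cdot+t)$, $t\in\mathcal T$, have the same essential values.

\subsection{Increments modulo $q$}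

For $t\in\mathcal T$ let $\partial^i_t(x)=\tilde f_i(x+t)-\tilde f_i(x)\in\mathbb Z_q$.

\begin{lemma}\label{lem:incr}
Let $i\ne j$ and $t\in\mathcal T$. If $v$ is an essential value of $\partial^i_t$ and $v'$ one of $\partial^j_t$, then $v-v'\in[-K,K]_q$.
\end{lemma}

\begin{proof}
Apply \eqref{eq:window} to $U$ and to $U$ with $U_i$ replaced by $U_i+t$ and $U_j$ by $U_j-t$. Two elements of $[1,s-1]_q$ differ by an element of $[-K,K]_q$, so subtraction gives
\[
\partial^i_t(U_i)-\partial^j_t(U_j-t)\in[-K,K]_q\quad\text{a.s.}
\]
The sets $\{x:\partial^i_t(x)=v\}$ and $\{y:\partial^j_t(y-t)=v'\}$ have positive measure. Since $2\le s-1$, Lemma \ref{lem:F4} shows that $U_i$ and $U_j$ lie in them simultaneously with positive probability.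
\end{proof}

\subsection{Lifting the increments to $\mathbb Z$}

There is no evident way to lift $\tilde f_i$ itself, but short increments have a canonical lift: for small $t$ the value $0$ is essential, and Lemma \ref{lem:incr} then confines all increments to the arc $[-K,K]_q$. Long increments are lifted by cutting them into short ones. The condition $q>3K$ guarantees that no wrap-around goes unnoticed.

\begin{lemma}\label{lem:lift}
There are $\delta>0$ and measurable functions $N^i_t:\mathbb R^n\to\mathbb Z$ with finite range, for $i\in[s]$ and $t\in\mathcal T$, such that: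
\begin{itemize}
\item[(a)] $N^i_t\equiv\partial^i_t\pmod q$ a.e., and $|N^i_t|\le K$ if $|t|<\delta$;
\item[(b)] $N^i_{t+u}(x)=N^i_t(x)+N^i_u(x+t)$ a.e., for all $t,u\in\mathcal T$;
\item[(c)] if $i\ne j$, then $|v-v'|\le K$ for all essential values $v$ of $N^i_t$ and $v'$ of $N^j_t$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Short steps.} We have $\mu_i(\partial^i_t\ne0)\le\sum_{a}\|\mathbf 1_{\{\tilde f_i=a\}}(\cdot+t)-\mathbf 1_{\{\tilde f_i=a\}}\|_{L^1(\mu_i)}$, so by Lemma \ref{lem:F3} there is $\delta>0$ such that $0$ is an essential value of $\partial^i_t$ for all $i$ and all $|t|<\delta$. Lemma \ref{lem:incr} with $v'=0$ gives $\partial^i_t\in[-K,K]_q$ a.e.\ for such $t$. Let $N^i_t(x)\in\{-K,\dots,K\}$ be the representative of $\partial^i_t(x)$, unique since $2K<q$ (and $0$ on the exceptional null set). If $|t|,|u|,|t+u|<\delta$, the two sides of (b) are congruent modulo $q$, because $\partial^i_{t+u}(x)=\partial^i_t(x)+\partial^i_u(x+t)$, and they differ by at most $3K<q$. So they are equal; we call this case \emph{local} (b).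

\emph{Long steps.} For $t\in\mathcal T$ and an integer $L>|t|/\delta$ let
\[
N^{i,L}_t(x)=\sum_{l=0}^{L-1}N^i_{t/L}(x+lt/L).
\]
This is a.e.\ independent of $L$. Indeed, let $L'\ge1$ and $\tau=t/(LL')$. The vectors $\tau,2\tau,\dots,L'\tau$ have norm at most $|t|/L<\delta$, so iterating local (b) gives $N^i_{t/L}(y)=\sum_{p<L'}N^i_\tau(y+p\tau)$ a.e. Summing over $y=x+lt/L$ gives $N^{i,L}_t=N^{i,LL'}_t$ a.e., and hence $N^{i,L}_t=N^{i,LL'}_t=N^{i,L'}_t$ whenever both $L$ and $L'$ exceed $|t|/\delta$. Define $N^i_t=N^{i,L}_t$ with $L=\lfloor|t|/\delta\rfloor+1$; for $|t|<\delta$ this is the earlier definition. The congruence in (a) holds because the increments $\partial^i_{t/L}(x+lt/L)$ telescope to $\partial^i_t(x)$.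

\emph{Proof of (b).} Take $L$ with $L\delta>|t|+|u|$ and put $\tau=t/L$, $\upsilon=u/L$; then $|\tau|,|\upsilon|,|\tau+\upsilon|<\delta$. To a word $\tau_1\tau_2\cdots\tau_{2L}$ in the letters $\tau,\upsilon$ attach the sum $\sum_pN^i_{\tau_p}(x+\tau_1+\dots+\tau_{p-1})$ of the increments along the corresponding path from $x$. Swapping two adjacent letters $\tau,\upsilon$ does not change the sum a.e.: if $y$ is the point where the pair begins, both orders contribute $N^i_{\tau+\upsilon}(y)$ by local (b), and both end at the same point. The word $\tau^L\upsilon^L$ has sum $N^i_t(x)+N^i_u(x+t)$. The word $(\tau\upsilon)^L$ has sum $\sum_lN^i_{\tau+\upsilon}(x+l(\tau+\upsilon))=N^i_{t+u}(x)$. The two words are related by adjacent swaps.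

\emph{Proof of (c).} The assertion says that $\Delta_t(x,y)=N^i_t(x)-N^j_t(y)$ satisfies $|\Delta_t|\le K$ for $\mu_i\otimes\mu_j$-a.e.\ $(x,y)$. By Lemma \ref{lem:incr} and (a), $\Delta_t\in\{-K,\dots,K\}+q\mathbb Z$ a.e., so either $|\Delta_t|\le K$ or $|\Delta_t|\ge q-K\ge2K+1$. It therefore suffices to show $|\Delta_t|\le2K$ a.e. For $|t|<\delta$ this follows from (a). In general write $t=L\tau$ with $|\tau|<\delta$ and argue by induction on $p$ for the step $p\tau$. By (b),
\[
\Delta_{(p+1)\tau}(x,y)=\Delta_{p\tau}(x,y)+\Delta_\tau(x+p\tau,y+p\tau)\quad\text{a.e.},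
\]
and both terms have modulus at most $K$, the first by induction and the second by the case of short steps.
\end{proof}

\subsection{The linear form}

\begin{lemma}\label{lem:linear}
There is $\lambda=(\lambda_\nu)_\nu$ with $\sum_\nu\lambda_\nu^2<\infty$ such that, with $\lambda(t)=\sum_\nu\lambda_\nu t^{(\nu)}$, we have $|N^i_t-\lambda(t)|\le5K$ a.e.\ for all $i$ and $t\in\mathcal T$.
\end{lemma}

\begin{proof}
For each $t$ choose an essential value $b(t)$ of $N^1_t$. By (c), $|N^j_t-b(t)|\le K$ a.e.\ for $j\ne1$. Comparing an arbitrary essential value of $N^1_t$ with one of $N^2_t$, and that one with $b(t)$, gives $|N^1_t-b(t)|\le2K$ a.e. Identity (b) for $i=2$ gives $|b(t+u)-b(t)-b(u)|\le3K$, and $|b(t)|\le K$ for $|t|<\delta$ by (a). Lemma \ref{lem:hyers} yields a linear functional $\lambda$ on $\mathcal T$, continuous for the Euclidean norm, with $|b-\lambda|\le3K$. Such a functional is given by a square-summable sequence.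
\end{proof}

The series $\lambda(x)=\sum_\nu\lambda_\nu x^{(\nu)}$ converges for $\mu_i$-a.e.\ $x$, being a sum of independent centered variables with summable variances, and $\lambda(U_i)\sim N(0,c_i^2\sum_\nu\lambda_\nu^2)$. On the set of convergence $\lambda(x+t)=\lambda(x)+\lambda(t)$ for $t\in\mathcal T$. Summing the series term by term gives $\sum_i\lambda(U_i)=0$ a.s.

\subsection{Integrating the increments}

We now want integer-valued functions $F_i=\lambda+e_i$, with $e_i$ bounded, whose increments are the $N^i_t$. In the model problem one could integrate from the base point $0$; here a single point and its $\mathcal T$-orbit may be negligible. If $F_i$ existed, then $N^i_t(x)-\lambda(t)=e_i(x+t)-e_i(x)$, and the supremum over $t$ would be $-e_i(x)$ plus a quantity that is unchanged by shifts of $x$. This suggests the definition of $e_i$.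

\begin{lemma}\label{lem:integrate}
There are bounded measurable $e_i:\mathbb R^n\to\mathbb R$ such that $F_i=\lambda+e_i$ satisfies $F_i\in\mathbb Z$ and $F_i\equiv\tilde f_i\pmod q$ a.e., and
\begin{equation}\label{eq:real}
1\le\sum_{i=1}^se_i(U_i)\le s-1\quad\text{a.s.}
\end{equation}
\end{lemma}

\begin{proof}
Let $e^0_i(x)=-\sup_{t\in\mathcal T_{\mathbb Q}}(N^i_t(x)-\lambda(t))$. It is measurable because $\mathcal T_{\mathbb Q}$ is countable, and $|e^0_i|\le5K$ a.e.\ by Lemma \ref{lem:linear}; set it to $0$ on the exceptional null set. For $u\in\mathcal T_{\mathbb Q}$, identity (b) gives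
\[
N^i_t(x+u)-\lambda(t)=\big[N^i_{u+t}(x)-\lambda(u+t)\big]-N^i_u(x)+\lambda(u)\quad\text{a.e.},
\]
and $u+t$ runs over $\mathcal T_{\mathbb Q}$ with $t$. Taking suprema, $e^0_i(x+u)=e^0_i(x)+N^i_u(x)-\lambda(u)$ a.e. So $\Theta_i=\lambda+e^0_i$ satisfies $\Theta_i(x+u)-\Theta_i(x)=N^i_u(x)$, which is congruent to $\tilde f_i(x+u)-\tilde f_i(x)$. The function $\tilde f_i-\Theta_i$ with values in $\mathbb R/q\mathbb Z$ is therefore invariant under $\mathcal T_{\mathbb Q}$, and by Lemma \ref{lem:F2} with $E=\mathbb R$, $D=\mathbb Q$ it is a.e.\ constant. Adding a real representative of this constant to $e^0_i$ gives a bounded $e_i$ such that $F_i=\lambda+e_i$ is congruent to $\tilde f_i$ modulo $q$, hence an integer, and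
\begin{equation}\label{eq:Fincr}
F_i(x+u)-F_i(x)=N^i_u(x)\quad\text{a.e., for }u\in\mathcal T_{\mathbb Q}.
\end{equation}

It remains to lift the constraint. Let $\Sigma=\sum_iF_i(U_i)$, which equals $\sum_ie_i(U_i)$ a.s. By \eqref{eq:window}, $\Sigma\in\{1,\dots,s-1\}+qR$ for a random integer $R=R(U)$, unique since $s-1<q$. Shift $U_i$ by $u$ and $U_j$ by $-u$, with $i\neq j$ and $u\in\mathcal T_{\mathbb Q}$. By \eqref{eq:Fincr}, $\Sigma$ changes by $N^i_u(U_i)-N^j_u(U_j-u)$. Both terms are a.s.\ essential values, so the change has modulus at most $K$ by (c). A change of $R$ would change $\Sigma$ by at least $q-(s-2)=q-K>K$. So $R$ is a.s.\ invariant under these shifts, and hence under the group they generate, which consists of all $(u_i)_i$ with $u_i\in\mathcal T_{\mathbb Q}$ and $\sum_iu_i=0$. Lemma \ref{lem:F2} with $E=E_0$ and $D=E_0\cap\mathbb Q^s$ shows that $R$ is a.s.\ constant. Subtracting $qR$ from $e_1$ gives \eqref{eq:real}.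
\end{proof}

\subsection{Widths, and the end of the proof}

\begin{proof}[Proof of Theorem \ref{thm:Aprime}]
By Proposition \ref{prop:M1} it remains to contradict \eqref{eq:window}. Let $\alpha_i$ and $\beta_i$ be the essential infimum and supremum of $e_i$ under $\mu_i$, and $w_i=\beta_i-\alpha_i$.

\emph{Upper bounds.} Fix $l\in[s]$ and $\varepsilon>0$. By Lemma \ref{lem:F4} applied to the $s-1$ indices $i\ne l$, with positive probability $e_i(U_i)>\beta_i-\varepsilon$ for all $i\ne l$. Since $e_l(U_l)\ge\alpha_l$ a.s., \eqref{eq:real} gives $\sum_{i\ne l}\beta_i+\alpha_l\le s-1$ as $\varepsilon\to0$. With positive probability $e_i(U_i)<\alpha_i+\varepsilon$ for all $i\ne l$, and $e_l(U_l)\le\beta_l$ a.s., so $\sum_{i\ne l}\alpha_i+\beta_l\ge1$. Subtracting, $\sum_{i\ne l}w_i-w_l\le s-2$. Half the sum of these inequalities for $l=2$ and $l=3$ is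
\begin{equation}\label{eq:widths}
w_1+\sum_{i=4}^sw_i\le s-2 .
\end{equation}

\emph{Lower bounds.} We claim that $w_i\ge1$ for every $i$. If $\lambda=0$, then $e_i=F_i$ is integer-valued and takes every residue modulo $q$ with positive probability, so $w_i\ge q-1$. If $\lambda\ne0$, the interval $[\lambda(U_i)+\alpha_i,\lambda(U_i)+\alpha_i+w_i]$ contains the integer $F_i(U_i)$ a.s. Its left endpoint is a nondegenerate Gaussian, since $c_i\ne0$. If $w_i<1$, the fractional part of this endpoint would lie in $(0,1-w_i)$ with positive probability, and then the interval would contain no integer.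

\emph{Conclusion.} The sum in \eqref{eq:widths} has $s-3$ terms, each at least $1$, so $w_1\le1$. If $\lambda=0$, this contradicts $w_1\ge q-1\ge3$. If $\lambda\ne0$, then $F_1(U_1)\in[Y,Y+1]$ with $Y=\lambda(U_1)+\alpha_1$ a nondegenerate Gaussian. Almost surely $Y\notin\mathbb Z$, so $F_1(U_1)=\lceil Y\rceil$, and $\lceil Y\rceil\bmod q=\tilde f_1(U_1)$ is uniform on $\mathbb Z_q$. This contradicts Lemma \ref{lem:theta}.
\end{proof}

The hypothesis $s\ge3$ entered twice: in Lemma \ref{lem:incr}, where two variables must be free, and in \eqref{eq:widths}. For $s=2$ there is no rigidity. The relation is $U_2=-U_1$, the window is $\{1\}$, and $\tilde f_2(x)=1-\tilde f_1(-x)$ gives value $1$ for every uniform $\tilde f_1$. This is why variables equal up to sign are identified in Theorems \ref{thm:B} and \ref{thm:C}.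

\begin{corollary}\label{cor:binary}
There is a triple $(H,m,V)$ with $q=2$ and $r=12$ for which $M$ is attained neither in finite dimension nor for $n=\infty$.
\end{corollary}

\begin{proof}
Let the labels be $0,1$ and the players be the pairs $(i,a)\in[3]\times\mathbb Z_4$. Let $V_{(i,a),(j,b)}=V_{ij}$ with $V$ from Theorem \ref{thm:A}, so that player $(i,a)$ sees $X_i$, and require $\gamma(f_{i,a}=1)=\frac14$. Let $H=1$ if for each $i$ exactly one of the four players $(i,a)$ announces $1$, say $a=a_i$, and $a_1+a_2+a_3\in\{1,2\}\bmod4$; let $H=0$ otherwise. An admissible family $(f_i)$ for Theorem \ref{thm:A} gives the admissible family $f_{i,a}=\mathbf 1\{f_i=a\}$ with the same value, so $M=1$. Conversely, for a family of value $1$ and each $i$, at $\gamma$-a.e.\ $x$ exactly one $a$ has $f_{i,a}(x)=1$; call it $f_i(x)$. Then $\gamma(f_i=a)=\frac14$ and $(f_i)$ has value $1$ in Theorem \ref{thm:A}, which is impossible.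
\end{proof}

\section{Attainment in infinite dimension when $W$ is nonsingular}\label{sec:attain}

\subsection{The idea}

We must take a limit of a maximizing sequence without losing value, and the weak limit is too crude. The following example shows what the limit has to remember.

\begin{example}\label{ex:square}
Let $Y_1,Y_2$ have correlation $\rho$, $|\rho|<1$, and let $\xi_j(x)=(2j)^{-1/2}\sum_{\nu\le j}((x^{(\nu)})^2-1)$. For standard Gaussians $x,y$ with correlation $\rho$ we have $\mathrm{Cov}(x^2,y^2)=2\rho^2$, so by the central limit theorem $(\xi_j(Y_1),\xi_j(Y_2))$ converges in law to a standard Gaussian pair $(Z^1,Z^2)$ with correlation $\rho^2$. The strategies $\mathbf 1\{\xi_j>0\}$ have the limit value of the strategy $\mathbf 1\{Z>0\}$ in a game with correlation $\rho^2$ instead of $\rho$. This game can be played with the original variables in dimension $2$: if $u_1,u_2\in\mathbb R^2$ are unit vectors with $\langle u_1,u_2\rangle=\rho$, then $\langle u_1,Y_1\rangle$ and $\langle u_2,Y_2\rangle$ have correlation $\rho\cdot\rho$.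
\end{example}

The proof generalizes the example. Nonsingularity of $W$ allows us to replace the strategies by their parts of bounded degree, with an error that is uniform along the sequence. The bounded-degree parts are, in the limit, polynomials in countably many ``indecomposable'' sequences $\xi_l$ of degrees $d_l$. These are asymptotically Gaussian, with correlations $W_{gh}^{d_l}$ between the players, and such correlations can be simulated as in the example.

\subsection{Randomized families}

Let $\Lambda_1,\dots,\Lambda_k$ be the classes of $\sim$, with representatives $Y_1,\dots,Y_k$, whose blocks have law $N(0,W)$ with $W$ positive definite. For $i\in\Lambda_g$ write $X_i=\epsilon_iY_g$, $\epsilon_i=\pm1$. The players of one class see the same vector, so we treat them as a single player with label set $\Omega_g=[q]^{\Lambda_g}$. A family $(f_i)$ corresponds to the maps $\Phi_g(y)=(f_i(\epsilon_iy))_{i\in\Lambda_g}$, with inverse $f_i(x)=\Phi_g(\epsilon_ix)_i$; since $\gamma$ is symmetric, $(f_i)$ is admissible if and only if $\gamma(\Phi_g(\cdot)_i=a)=m_{i,a}$. We regard $H$ as a function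 of $\omega=(\omega_1,\dots,\omega_k)\in\prod_g\Omega_g$.

Let $\Delta(\Omega_g)$ be the simplex of probability vectors on $\Omega_g$. A \emph{randomized family} consists of measurable maps $\varphi_g=(\varphi_{g,\omega_g})_{\omega_g\in\Omega_g}:\mathbb R^n\to\Delta(\Omega_g)$ satisfying the \emph{marginal constraints}
\[
\sum_{\omega_g:\,(\omega_g)_i=a}\int\varphi_{g,\omega_g}\,d\gamma=m_{i,a}\qquad(i\in\Lambda_g,\ a\in[q]).
\]
Its value is $\sum_\omega H(\omega)\,\mathbb E\prod_g\varphi_{g,\omega_g}(Y_g)$. It is \emph{pure} if each $\varphi_g$ takes values in the vertices of the simplex; pure families are the admissible families, via $\varphi_{g,\omega_g}=\mathbf 1\{\Phi_g=\omega_g\}$.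

\begin{lemma}[Purification]\label{lem:purify}
For every randomized family in dimension $n\in\mathbb N\cup\{\infty\}$ there is a pure family in the same dimension with the same value.
\end{lemma}

\begin{proof}
We use the Dvoretzky--Wald--Wolfowitz theorem: if $\Omega$ is finite, $\varphi:\mathbb R^n\to\Delta(\Omega)$ is measurable and $R_1,\dots,R_N\in L^1(\gamma)$, then, $\gamma$ being nonatomic, there is a measurable $\Phi:\mathbb R^n\to\Omega$ with $\int\mathbf 1_{\{\Phi=\omega\}}R_l\,d\gamma=\int\varphi_\omega R_l\,d\gamma$ for all $\omega,l$. We recall the short proof. The set of $\Delta(\Omega)$-valued $\psi\in L^\infty(\gamma;\mathbb R^\Omega)$ with $\int\psi_\omega R_l\,d\gamma=\int\varphi_\omega R_l\,d\gamma$ is nonempty, convex and weak-$*$ compact, so it has an extreme point $\psi$. If $\psi$ is not a.e.\ a vertex, there are $\omega\ne\omega'$, $\varepsilon>0$ and $A$ with $\gamma(A)>0$ and $\psi_\omega,\psi_{\omega'}\ge\varepsilon$ on $A$. As $L^\infty(A)$ is infinite-dimensional, it contains $\eta\ne0$ with $|\eta|\le\varepsilon$ and $\int\eta R_l\,d\gamma=0$ for all $l$. Adding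 $\pm\eta$ to $\psi_\omega$ and $\mp\eta$ to $\psi_{\omega'}$ exhibits $\psi$ as the midpoint of two different elements of the set, a contradiction.

With the functions $\varphi_h$, $h\ne g$, fixed, the value is $\sum_{\omega_g}\int\varphi_{g,\omega_g}R_{\omega_g}\,d\gamma$, where
\[
R_{\omega_g}(y)=\mathbb E\Big[\sum_{(\omega_h)_{h\ne g}}H(\omega)\prod_{h\ne g}\varphi_{h,\omega_h}(Y_h)\,\Big|\,Y_g=y\Big]
\]
is bounded. Applying the theorem with the functions $1$ and $R_{\omega_g}$, $\omega_g\in\Omega_g$, replaces $\varphi_g$ by a pure map with the same means and the same value. Do this for $g=1,\dots,k$ in turn.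
\end{proof}

So it suffices to find a randomized family at $n=\infty$ with value $M$. Fix pure families $(\varphi^{(j)}_g)_g$ in finite dimensions $n_j$, $j\in\mathbb N$, whose values tend to $M$. In expressions carrying the index $j$, the vectors $Y_g$ live in $\mathbb R^{n_j}$.

\subsection{Hermite chaos}

Let $n$ be finite and let $(\mathbb R^n)^{\odot d}$ be the space of symmetric $d$-tensors with the Euclidean inner product; $a\,\tilde\otimes\,b$ denotes the symmetrization of $a\otimes b$. For $f\in(\mathbb R^n)^{\odot d}$ let $I_d(f)$ be the projection in $L^2(\gamma_n)$ of the polynomial $\langle f,x^{\otimes d}\rangle$ onto the orthogonal complement of the polynomials of degree less than $d$. The $d$-th \emph{chaos} is $\mathcal C_d(n)=\{I_d(f)\}$. Then $L^2(\gamma_n)=\bigoplus_{d\ge0}\mathcal C_d(n)$, with projections $\pi_d$, and $\bigoplus_{d\le D}\mathcal C_d(n)$ is the space of polynomials of degree at most $D$. We use the following standard facts.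
\begin{itemize}
\item[(H1)] $\mathbb E\,I_d(f)I_d(f')=d!\,\langle f,f'\rangle$.
\item[(H2)] $\pi_{e+e'}\big(I_e(a)I_{e'}(b)\big)=I_{e+e'}(a\,\tilde\otimes\,b)$, since $I_e(a)I_{e'}(b)$ and $I_{e+e'}(a\,\tilde\otimes\,b)$ have the same homogeneous part of top degree.
\item[(H3)] For $0\le\theta\le1$ the operator $T_\theta f(x)=\mathbb E f(\theta x+\sqrt{1-\theta^2}\,\eta)$, $\eta\sim\gamma_n$, acts on $\mathcal C_d(n)$ as multiplication by $\theta^d$.
\item[(H4)] (Hypercontractivity.) If $\kappa\ge2$ and $p$ is a polynomial of degree at most $D$, then $\|p\|_\kappa\le(\kappa-1)^{D/2}\|p\|_2$ in every dimension. By Fatou's lemma this extends to $L^2$ limits of such polynomials in i.i.d.\ $N(0,1)$ variables.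
\item[(H5)] If $\iota:\mathbb R^n\to\mathbb R^{n'}$ is a linear isometry and $\Gamma\sim\gamma_{n'}$, then $\iota^*\Gamma\sim\gamma_n$ and $I_d(f)(\iota^*\Gamma)=I_d(\iota^{\otimes d}f)(\Gamma)$. To see this, take coordinates in which $\iota$ is the inclusion of the first $n$ coordinates: both sides have the same top-degree part and are orthogonal to polynomials of lower degree.
\end{itemize}
For $f\in(\mathbb R^n)^{\odot d}$ and $1\le e\le d-1$, the \emph{contraction} $f\otimes_ef\in(\mathbb R^n)^{\otimes(2d-2e)}$ has entries $\sum_{\mathbf t\in[n]^e}f(\mathbf s,\mathbf t)f(\mathbf s',\mathbf t)$, for $\mathbf s,\mathbf s'\in[n]^{d-e}$. Two limit theorems describe when elements of a fixed chaos are asymptotically Gaussian; see \cite[Theorems 5.2.7 and 6.2.3]{NP}.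
\begin{itemize}
\item[(NP)] (Nualart--Peccati.) If $d\ge2$, $d!\,\|f_j\|^2\to\sigma^2>0$ and $\|f_j\otimes_ef_j\|\to0$ for $1\le e\le d-1$, then $I_d(f_j)\to N(0,\sigma^2)$ in law.
\item[(PT)] (Peccati--Tudor.) If the components of a sequence of random vectors lie in fixed chaoses of degrees at least $1$, the covariance matrices converge to $C$, and each component converges in law to a centered Gaussian, then the vectors converge in law to $N(0,C)$.
\end{itemize}

\subsection{The limit algebra}

We want to call a sequence of chaos elements indecomposable if it is asymptotically orthogonal to \emph{all} sequences of products of lower-degree elements. These test sequences are uncountably many, so passing to a subsequence cannot make all the inner products converge. An ultrafilter does. Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$. Every bounded real sequence $(x_j)$ has a unique limit $x=\lim_{\mathcal U}x_j$, characterized by $\{j:|x_j-x|<\varepsilon\}\in\mathcal U$ for all $\varepsilon>0$. This limit is linear, multiplicative and monotone, and it agrees with the ordinary limit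 when that exists.

Let $\mathcal P_d$ be the space of sequences $(p_j)$, $p_j\in\mathcal C_d(n_j)$, with $\sup_j\|p_j\|_2<\infty$, modulo those with $\lim_{\mathcal U}\|p_j\|_2=0$, with inner product $\lim_{\mathcal U}\mathbb E\,p_jp_j'$. It is a Hilbert space: it is the quotient of the Banach space of bounded sequences by a closed subspace, and the quotient norm is $\lim_{\mathcal U}\|p_j\|_2$, as one sees by setting $p_j=0$ for the $j$ with $\|p_j\|_2>\lim_{\mathcal U}\|p_j\|_2+\varepsilon$. We have $\mathcal P_0=\mathbb R$. The orthogonal sum $\mathcal P_{\le D}=\bigoplus_{d\le D}\mathcal P_d$ consists of the classes of $L^2$-bounded sequences of polynomials of degree at most $D$. By (H4), $\|p_jp_j'\|_2\le\|p_j\|_4\|p'_j\|_4\le3^{(D+D')/2}\|p_j\|_2\|p'_j\|_2$, so pointwise multiplication defines continuous bilinear maps $\mathcal P_{\le D}\times\mathcal P_{\le D'}\to\mathcal P_{\le D+D'}$.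

For $d\ge2$ let $\mathcal K_d\subset\mathcal P_d$ be the closed span of the degree-$d$ components of the products $ab$ with $a\in\mathcal P_e$, $b\in\mathcal P_{d-e}$, $1\le e\le d-1$. Put $\mathcal K_1=0$, and let $\mathcal G_d$ be the orthogonal complement of $\mathcal K_d$ in $\mathcal P_d$, $d\ge1$. Elements of $\mathcal G_d$ are the \emph{indecomposables} of degree $d$. For instance, the constant sequence $(x^{(1)})^2-1$ lies in $\mathcal K_2$. If $n_j=j$, the sequence $\xi_j$ of Example \ref{ex:square} lies in $\mathcal G_2$: it is $I_2$ of the matrix $(2j)^{-1/2}I_j$, whose pairing with $a_j\otimes b_j$ tends to $0$ for bounded $a_j,b_j$.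

\begin{lemma}[Generation]\label{lem:gen}
$\mathcal P_{\le D}$ is the closed span $\mathcal A_D$ of the products $\zeta_1\cdots\zeta_N$, $N\ge0$, with $\zeta_l\in\mathcal G_{d_l}$ and $\sum_ld_l\le D$.
\end{lemma}

\begin{proof}
The inclusion $\mathcal A_D\subset\mathcal P_{\le D}$ holds by degree. For the converse we use induction on $D$; the cases $D=0,1$ hold because $\mathcal P_0=\mathbb R$ and $\mathcal P_1=\mathcal G_1$. Let $D\ge2$. We have $\mathcal P_{\le D-1}=\mathcal A_{D-1}\subset\mathcal A_D$ and $\mathcal G_D\subset\mathcal A_D$, so it remains to show $\mathcal K_D\subset\mathcal A_D$. If $a\in\mathcal P_e\subset\mathcal A_e$ and $b\in\mathcal P_{D-e}\subset\mathcal A_{D-e}$ with $1\le e\le D-1$, then $ab\in\mathcal A_D$ by continuity of multiplication. The degree-$D$ component of $ab$ differs from $ab$ by an element of $\mathcal P_{\le D-1}$, so it lies in $\mathcal A_D$ too.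
\end{proof}

\begin{lemma}[Indecomposables are Gaussian]\label{lem:gaussian}
Let $\xi_1,\dots,\xi_L$ be orthonormal, $\xi_l\in\mathcal G_{d_l}$, with representatives $\xi_{l,j}\in\mathcal C_{d_l}(n_j)$, and let $\Xi_j=(\xi_{l,j}(Y_g))_{l\le L,\,g\le k}$. Let $\Xi=(Z^g_l)$ be centered Gaussian with $\mathrm{Cov}(Z^g_l,Z^h_{l'})=\delta_{ll'}W_{gh}^{d_l}$. Then $\lim_{\mathcal U}\mathbb E\,\psi(\Xi_j)=\mathbb E\,\psi(\Xi)$ for every bounded continuous $\psi$ and for every polynomial $\psi$.
\end{lemma}

The vector $\Xi$ exists because the entrywise powers $W^{\circ d}$ of a positive semidefinite matrix are positive semidefinite.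

\begin{proof}
\emph{Contractions vanish.} Let $\xi_{l,j}=I_d(f_j)$ with $d=d_l\ge2$, and $1\le e\le d-1$. View $f_j$ as the operator $A_j:(\mathbb R^{n_j})^{\otimes(d-e)}\to(\mathbb R^{n_j})^{\otimes e}$ with $\langle A_jb,a\rangle=\langle f_j,a\otimes b\rangle$. Since $f_j$ is symmetric, this pairing is unchanged when $a$ and $b$ are symmetrized, so there are symmetric $a_j,b_j$ of norm one with $\|A_j\|_{\mathrm{op}}=\langle f_j,a_j\otimes b_j\rangle=\langle f_j,a_j\tilde\otimes b_j\rangle$. By (H1) the sequences $I_e(a_j)$ and $I_{d-e}(b_j)$ are bounded in $L^2$, and by (H2) the class of $I_d(a_j\tilde\otimes b_j)$ is the degree-$d$ component of their product, an element of $\mathcal K_d$. Since $\xi_l\perp\mathcal K_d$,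
\[
d!\,\|A_j\|_{\mathrm{op}}=\mathbb E\big[\xi_{l,j}\,I_d(a_j\tilde\otimes b_j)\big]\to0\quad\text{along }\mathcal U .
\]
The contraction $f_j\otimes_{d-e}f_j$ is the matrix of $A_jA_j^*$, so its norm is $\|A_jA_j^*\|_{\mathrm{HS}}\le\|A_j\|_{\mathrm{op}}\|A_j\|_{\mathrm{HS}}=\|A_j\|_{\mathrm{op}}\|f_j\|$, which tends to $0$ along $\mathcal U$.

\emph{One Gaussian space.} Let $v_1,\dots,v_k\in\mathbb R^k$ have Gram matrix $W$; they are unit vectors. Let $\iota_g:\mathbb R^{n_j}\to\mathbb R^{n_j}\otimes\mathbb R^k$, $\iota_gx=x\otimes v_g$, and let $\Gamma$ be standard Gaussian in $\mathbb R^{n_j}\otimes\mathbb R^k$. Since $\langle\iota_gx,\iota_hy\rangle=W_{gh}\langle x,y\rangle$, the vectors $\iota_g^*\Gamma$ have the joint law of the $Y_g$, and we take $Y_g=\iota_g^*\Gamma$. By (H5), $I_d(f)(Y_g)=I_d(\iota_g^{\otimes d}f)(\Gamma)$. So all components of $\Xi_j$ are chaos elements in $\Gamma$, the isometry $\iota_g$ preserves the norms of contractions, and by (H1)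
\begin{equation}\label{eq:cov}
\mathbb E\big[I_d(f)(Y_g)\,I_d(f')(Y_h)\big]=d!\,W_{gh}^d\langle f,f'\rangle=W_{gh}^d\,\mathbb E\,I_d(f)I_d(f').
\end{equation}
Elements of different chaoses are orthogonal. Hence the covariance matrix of $\Xi_j$ tends along $\mathcal U$ to that of $\Xi$.

\emph{From sequences to the ultrafilter.} Suppose that the claim fails for a bounded continuous $\psi$. Then for some $\varepsilon>0$ the set $B=\{j:|\mathbb E\psi(\Xi_j)-\mathbb E\psi(\Xi)|>\varepsilon\}$ belongs to $\mathcal U$. For $N\ge1$ the set $B_N$ of the $j$ for which all the finitely many contraction norms and covariances are within $1/N$ of their limits belongs to $\mathcal U$. Pick $j_N\in B\cap B_N$. Along $(j_N)$ each component converges in law to $N(0,1)$, by (NP) if $d_l\ge2$, and because it is Gaussian with variance tending to $1$ if $d_l=1$. By (PT), $\Xi_{j_N}\to\Xi$ in law, contradicting $j_N\in B$.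

\emph{Polynomials.} By H\"older's inequality and (H4), $\sup_j\mathbb E\,\psi(\Xi_j)^2<\infty$. The truncation $\psi_A=\max(-A,\min(\psi,A))$ is bounded and continuous, and $\mathbb E|\psi-\psi_A|(\Xi_j)\le\mathbb E\,\psi(\Xi_j)^2/A$ uniformly in $j$; the same bound holds for $\Xi$. Let $A\to\infty$.
\end{proof}

\subsection{The limit strategies}

For $g\le k$, $\omega\in\Omega_g$ and $d\ge0$ let $\varphi_{g,\omega,d}\in\mathcal P_d$ be the class of $(\pi_d\varphi^{(j)}_{g,\omega})_j$. For every $D$ we have $\sum_{d\le D}\|\varphi_{g,\omega,d}\|^2=\lim_{\mathcal U}\sum_{d\le D}\|\pi_d\varphi^{(j)}_{g,\omega}\|_2^2\le1$. By Lemma \ref{lem:gen}, each of these countably many elements is a limit of finite linear combinations of products of indecomposables of total degree at most $d$. Collect the countably many indecomposables used and apply the Gram--Schmidt process within each $\mathcal G_e$. This gives an orthonormal family $(\xi_l)_{l\in\mathcal L}$, with $\mathcal L$ at most countable and $\xi_l\in\mathcal G_{d_l}$, such that each indecomposable used is a finite linear combination of $\xi_l$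 of its own degree. Fix representatives $\xi_{l,j}$. Let $\mathcal S_D\subset\mathcal P_{\le D}$ be the closed span of the monomials $\prod_l\xi_l^{\mu_l}$ with $\sum_l\mu_ld_l\le D$. Then $\varphi_{g,\omega,d}\in\mathcal S_d$.

Let $Z=(Z_l)_{l\in\mathcal L}$ be i.i.d.\ $N(0,1)$. For polynomials $P,Q$ in finitely many variables, Lemma \ref{lem:gaussian} with a single index $g$ (recall $W_{gg}=1$) gives
\[
\langle P(\xi),Q(\xi)\rangle=\lim_{\mathcal U}\mathbb E\,(PQ)(\xi_{\cdot,j})=\mathbb E\,P(Z)Q(Z).
\]
So $P(\xi)\mapsto P(Z)$ is well defined and extends to a linear isometry $J$ from $\bigcup_D\mathcal S_D$ into $L^2(\mathrm{law}(Z))$. As $d_l\ge1$, elements of $J\mathcal S_D$ are $L^2$ limits of polynomials of degree at most $D$ in $Z$, so (H4) applies to them. Define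
\[
\hat\varphi_{g,\omega}=\sum_{d\ge0}J\varphi_{g,\omega,d},
\]
an orthogonal series with $\|\hat\varphi_{g,\omega}\|_2\le1$.

\begin{lemma}\label{lem:simplex}
Almost surely $\hat\varphi_g=(\hat\varphi_{g,\omega})_{\omega\in\Omega_g}$ lies in $\Delta(\Omega_g)$, and its means satisfy the marginal constraints.
\end{lemma}

\begin{proof}
Since $\sum_\omega\varphi^{(j)}_{g,\omega}=1$, the sum $\sum_\omega\varphi_{g,\omega,d}$ is $1$ for $d=0$ and $0$ for $d\ge1$; so $\sum_\omega\hat\varphi_{g,\omega}=J(1)=1$. Also $\mathbb E\,\hat\varphi_{g,\omega}=\sum_d\langle\varphi_{g,\omega,d},1\rangle=\lim_{\mathcal U}\mathbb E\,\varphi^{(j)}_{g,\omega}$, and the marginal constraints are linear in the means.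

Positivity is not visible degree by degree, so we test against squares. Let $Q$ be a polynomial in finitely many variables and $D$ such that $Q(\xi)^2\in\mathcal S_D$ and each $Q(\xi_{\cdot,j})^2$ has degree at most $D$. Then
\[
\mathbb E\big[\hat\varphi_{g,\omega}Q(Z)^2\big]=\sum_{d\le D}\langle\varphi_{g,\omega,d},Q(\xi)^2\rangle=\lim_{\mathcal U}\mathbb E\big[\varphi^{(j)}_{g,\omega}\,Q(\xi_{\cdot,j})^2\big]\ge0,
\]
because the components of degree above $D$ are orthogonal to $Q(\xi)^2$ and to $Q(\xi_{\cdot,j})^2$. Polynomials are dense in $L^4(\gamma_N)$: if $\chi\in L^{4/3}(\gamma_N)$ annihilates them, the entire function $z\mapsto\int\chi\,e^{\langle z,x\rangle}d\gamma_N$ has vanishing Taylor series, so the Fourier transform of $\chi\gamma_N$ is zero. Given a bounded continuous $\psi\ge0$ depending on finitely many $Z_l$, take polynomials $Q\to\sqrt\psi$ in $L^4$. Then $\|Q^2-\psi\|_2\le\|Q-\sqrt\psi\|_4\|Q+\sqrt\psi\|_4\to0$, so $\mathbb E[\hat\varphi_{g,\omega}\psi]\ge0$. Such $\psi$ approximate $\mathbf 1\{\hat\varphi_{g,\omega}<0\}$ in $L^2$, whence $\hat\varphi_{g,\omega}\ge0$ a.s.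
\end{proof}

We modify $\hat\varphi_g$ on a null set so that it maps $\mathbb R^{\mathcal L}$ into $\Delta(\Omega_g)$; in particular $0\le\hat\varphi_{g,\omega}\le1$.

\subsection{Convergence of the values}

Let $Z^g=(Z^g_l)_{l\in\mathcal L}$, $g\le k$, be centered and jointly Gaussian with $\mathrm{Cov}(Z^g_l,Z^h_{l'})=\delta_{ll'}W_{gh}^{d_l}$. Each $Z^g$ has the law of $Z$.

\begin{proposition}\label{prop:values}
For every $\omega=(\omega_g)_g$,
\begin{equation}\label{eq:values}
\mathbb E\prod_{g=1}^k\hat\varphi_{g,\omega_g}(Z^g)=\lim_{\mathcal U}\mathbb E\prod_{g=1}^k\varphi^{(j)}_{g,\omega_g}(Y_g).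
\end{equation}
\end{proposition}

\begin{proof}
\emph{Step 1: bounded degree.} For $p_g\in\mathcal S_{D_g}$ with representatives $p_{g,j}$ we claim
\begin{equation}\label{eq:poly}
\lim_{\mathcal U}\mathbb E\prod_gp_{g,j}(Y_g)=\mathbb E\prod_g(Jp_g)(Z^g).
\end{equation}
By H\"older's inequality and (H4), $|\mathbb E\prod_gp_{g,j}(Y_g)|\le\prod_g\|p_{g,j}\|_{2k}\le\prod_g(2k)^{D_g/2}\|p_{g,j}\|_2$, and the same bound holds on the right with $Jp_g$. So both sides are continuous multilinear forms on $\prod_g\mathcal S_{D_g}$, the left one independent of the representatives. They agree when the $p_g$ are polynomials in $\xi$, by Lemma \ref{lem:gaussian}, hence everywhere.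

\emph{Step 2: high degrees do not correlate with the other players.} This is the only place where nonsingularity of $W$ is used. Regression gives $Y_g=\sum_{h\ne g}\beta_hY_h+\sigma_g\eta$ with $\eta\sim\gamma$ independent of $(Y_h)_{h\ne g}$, and $\sigma_g>0$. Let $\theta_g=\sqrt{1-\sigma_g^2}<1$. If $\theta_g>0$, then $Y'=\theta_g^{-1}\sum_{h\ne g}\beta_hY_h$ has law $\gamma$ and $\mathbb E[f(Y_g)\mid(Y_h)_{h\ne g}]=(T_{\theta_g}f)(Y')$; if $\theta_g=0$, the conditional expectation is $\mathbb Ef$. Let $\theta=\max_g\theta_g<1$, which depends only on $W$. If $f\in L^2(\gamma)$ has only components of degree above $D\ge 0$ and $\Psi=\Psi((Y_h)_{h\ne g})\in L^2$, then (H3) gives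
\begin{equation}\label{eq:decay}
\big|\mathbb E[f(Y_g)\Psi]\big|\le\theta^{D+1}\|f\|_2\|\Psi\|_2 .
\end{equation}

\emph{Step 3: truncation before the limit.} Write $\psi_g=\varphi^{(j)}_{g,\omega_g}$, $\psi_g^{\le D}=\sum_{d\le D}\pi_d\psi_g$ and $\psi_g^{>D}=\psi_g-\psi_g^{\le D}$, each evaluated at $Y_g$. The truncations are not bounded, so we truncate one factor at a time, keeping the factors not yet truncated in $[0,1]$:
\[
\mathbb E\prod_g\psi_g-\mathbb E\prod_g\psi_g^{\le D_g}=\sum_{g=1}^k\mathbb E\Big[\prod_{h<g}\psi_h^{\le D_h}\cdot\psi_g^{>D_g}\cdot\prod_{h>g}\psi_h\Big].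
\]
By H\"older's inequality and (H4), $\|\prod_{h<g}\psi_h^{\le D_h}\|_2\le\prod_{h<g}\|\psi_h^{\le D_h}\|_{2k}\le C_g$, where $C_g=(2k)^{(D_1+\dots+D_{g-1})/2}$. By \eqref{eq:decay} the $g$-th term has modulus at most $C_g\theta^{D_g+1}$, uniformly in $j$.

\emph{Step 4: truncation in the limit.} Write $\hat\psi_g=\hat\varphi_{g,\omega_g}$ and $\hat\psi_g^{\le D}=\sum_{d\le D}J\varphi_{g,\omega_g,d}$, evaluated at $Z^g$, and telescope in the same order. Since $0\le\hat\psi_h\le1$ and (H4) applies to $\hat\psi_h^{\le D_h}$, the Cauchy--Schwarz inequality bounds the $g$-th term by $C_g\|\hat\psi_g-\hat\psi_g^{\le D_g}\|_2$. No uniformity is needed here: the norm tends to $0$ as $D_g\to\infty$ because the series converges.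

\emph{Conclusion.} The constant $C_g$ depends only on $D_1,\dots,D_{g-1}$. Given $\varepsilon>0$, choose $D_1$, then $D_2$, and so on up to $D_k$, so that every term in Steps 3 and 4 is at most $\varepsilon$. The element $p_g=\sum_{d\le D_g}\varphi_{g,\omega_g,d}\in\mathcal S_{D_g}$ is represented by $\psi_g^{\le D_g}$ and has $Jp_g=\hat\psi_g^{\le D_g}$. By \eqref{eq:poly} the two sides of \eqref{eq:values} differ by at most $2k\varepsilon$.
\end{proof}

\begin{remark}
In Theorem \ref{thm:A} each variable is a linear combination of the other two, so $\sigma_g=0$ and Step 2 fails. So does \eqref{eq:values}. For the near-optimal families of Proposition \ref{prop:M1} the indicators converge weakly in $L^2(\gamma_1)$ to $\frac14$, and each $\mathcal C_d(1)$ is one-dimensional, so the construction produces the constant strategies $\hat\varphi=\frac14$. Their value is $\frac12$, not $1$: the whole gain sits in degrees tending to infinity.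
\end{remark}

\subsection{Return to the covariance $W$}

\begin{proof}[Proof of Theorem \ref{thm:B}]
Multiply \eqref{eq:values} by $H(\omega)$ and sum over $\omega$:
\[
\sum_\omega H(\omega)\,\mathbb E\prod_g\hat\varphi_{g,\omega_g}(Z^g)=M .
\]
The coordinates of $(Z^g)$ have correlations $W_{gh}^{d_l}$ rather than $W_{gh}$, and we simulate them as in Example \ref{ex:square}. For each $l$ the matrix $W^{\circ(d_l-1)}$, which is the all-ones matrix if $d_l=1$, is positive semidefinite with unit diagonal; let $u^{(l)}_1,\dots,u^{(l)}_k\in\mathbb R^k$ be unit vectors with this Gram matrix. Take $n=\infty$ and assign to each $l\in\mathcal L$ its own set of $k$ coordinates, leaving coordinates unused if $\mathcal L$ is finite; let $y^{[l]}\in\mathbb R^k$ be the corresponding part of $y\in\mathbb R^{\mathbb N}$. Then $\mathrm{Cov}(Y_g^{[l]},Y_h^{[l']})=\delta_{ll'}W_{gh}I_k$, and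
\[
\mathrm{Cov}\big(\langle u^{(l)}_g,Y_g^{[l]}\rangle,\langle u^{(l')}_h,Y_h^{[l']}\rangle\big)=\delta_{ll'}W_{gh}\langle u^{(l)}_g,u^{(l)}_h\rangle=\delta_{ll'}W_{gh}^{d_l}.
\]
So the variables $\langle u^{(l)}_g,Y_g^{[l]}\rangle$ have the joint law of the $Z^g_l$, and player $g$ computes those with index $g$ from $Y_g$ alone. The maps $\tilde\varphi_g(y)=\hat\varphi_g\big((\langle u^{(l)}_g,y^{[l]}\rangle)_{l\in\mathcal L}\big)$ form a randomized family on $\mathbb R^{\mathbb N}$, by Lemma \ref{lem:simplex}, and its value is $M$. Lemma \ref{lem:purify} turns it into a pure family $(\Phi_g)$ of value $M$, and $f_i(x)=\Phi_g(\epsilon_ix)_i$ for $i\in\Lambda_g$ is an admissible family at $n=\infty$ with value $M(H,m,V)$.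
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Optimal Gaussian Partitions With Application And Open Problems},
\texttt{http://wiki-math.\allowbreak univ-mlv.fr/\allowbreak gemecod/\allowbreak lib/\allowbreak exe/\allowbreak fetch.php/\allowbreak mossel-lec5.pdf}

\bibitem{NP}
Nourdin and Peccati, \emph{Normal Approximations with Malliavin Calculus}.

\end{thebibliography}
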